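# Two terminals, partition inequalities, and the $(1,2)$-survivable network design polytope

## Three vertices and four edges

Take three vertices $s,v,t$ and four edges: two parallel edges $e_1,e_2$ between $s$ and $t$, one edge $f=sv$, and one edge $g=vt$. Call a set $F$ of edges good if it connects all three vertices and contains two edge-disjoint paths between $s$ and $t$. The vertex $v$ only has to be connected to the rest, while $s$ and $t$ must stay connected even after any one edge fails.

Which sets are good? A connected set on three vertices with only two edges is a tree, and a tree never contains two edge-disjoint $s$–$t$ paths. So a good set has at least three edges. Conversely, every set with three edges is good: without $e_1$ or without $e_2$ we have a triangle, and without $f$ or without $g$ we have $e_1,e_2$ and one edge hanging $v$ on. Adding the fourth edge does no harm. Hence the good sets are exactly the sets with at least three edges.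

What is the convex hull of their incidence vectors in $\mathbb R^4$? It is
$$\{x\in\mathbb R^4:\ 0\le x\le 1,\ x(e_1)+x(e_2)+x(f)+x(g)\ge 3\}.$$
All good sets satisfy these inequalities, so we only need that every extreme point of this polytope is a 0/1 vector. At an extreme point the tight constraints have rank 4. If the sum is larger than 3, only bounds $0\le x(e)\le1$ are tight, and all four coordinates are 0 or 1. If the sum equals 3, at least three coordinates are at a bound, and the fourth is then an integer because the sum is.

Someone used to networks would first write down cut conditions instead: two units across each cut that separates $s$ from $t$, one unit across any other cut. Here these are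
$$x(e_1)+x(e_2)+x(f)\ge2,\qquad x(e_1)+x(e_2)+x(g)\ge2,\qquad x(f)+x(g)\ge1 .$$
They are not enough. The point $y$ with $y(e_1)=1$ and $y(e_2)=y(f)=y(g)=\frac12$ satisfies all three with equality, but its sum is $\frac52<3$. What was missing is an inequality attached to the partition of the vertex set into three parts. Once we have it, the cut inequalities follow: subtract $x(g)\le1$, or $x(f)\le 1$, or $x(e_1),x(e_2)\le1$.

So in this example the bounds, together with inequalities coming from cuts and from partitions into more than two parts, describe the hull completely. Does this always happen?

## Survivable sets, partition inequalities and the conjecture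

Graphs $G=(V,E)$ are undirected. They may have parallel edges but no loops.

**Definition (survivable sets).** Let $r\in\{1,2\}^V$ be a vector of connectivity types, and let $T=\{u\in V:r(u)=2\}$ be the set of *terminals*. A set $F\subseteq E$ is *survivable* if for all distinct $u,w\in V$ the graph $(V,F)$ contains at least $\min\{r(u),r(w)\}$ edge-disjoint $u$–$w$ paths. The polytope $\operatorname{SNDP}(G,r)$ is the convex hull of the incidence vectors $\chi^F\in\mathbb R^E$ of the survivable sets $F$.

If $|T|\le1$, survivable means that $(V,F)$ is connected. If $T=\{s,t\}$, it means that $(V,F)$ is connected and contains two edge-disjoint $s$–$t$ paths. The good sets above are the survivable sets for $T=\{s,t\}$.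

**Definition (partition inequalities).** For $W\subseteq V$ let $\operatorname{con}(W)=\min\{\max_{u\in W}r(u),\max_{u\in V\setminus W}r(u)\}$. For a partition $P=(V_1,\dots,V_p)$ of $V$ with $p\ge2$, let $\delta(P)$ be the set of edges whose ends lie in different parts, and write $x(S)=\sum_{e\in S}x(e)$. The partition inequality of $P$ is $x(\delta(P))\ge p-1$ if $\operatorname{con}(V_i)=1$ for all $i$, and $x(\delta(P))\ge p$ otherwise. For $p=2$ these are the cut inequalities. The polytope $\operatorname{CPP}(G,r)$ is defined by all partition inequalities and the trivial inequalities $0\le x(e)\le1$.

Now $\operatorname{con}(V_i)=2$ means that both $V_i$ and $V\setminus V_i$ contain a terminal. This happens for some $i$ exactly when two terminals lie in different parts of $P$; in that case we say that $P$ *separates* terminals. So, setting $R(P)=p$ if $P$ separates two terminals and $R(P)=p-1$ otherwise, the partition inequalities are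
$$x(\delta(P))\ge R(P)\qquad\text{for all partitions } P \text{ with } p\ge2. \tag{1}$$
We call $P$ *tight* for $x$ if equality holds. In the opening example $\operatorname{con}(\{v\})=1$ and $\operatorname{con}(\{s\})=\operatorname{con}(\{s,v\})=2$. The partition into singletons has $R=3$, and the partition $(\{s,t\},\{v\})$ has $R=1$.

A polyhedron of the kind occurring here is called *integral* if all its extreme points are integral (the empty set counts as integral). The paper "On The Polytope Of The (1,2)-Survivable Network Design Problem" (doi:10.1137/050639600) contains the following.

**Conjecture.** Let $G=(V,E)$ be a graph and $r\in\{1,2\}^V$ its connectivity type vector such that $|\{u\in V:r(u)=2\}|=2$. The polytope $\operatorname{SNDP}(G,r)$ is then completely described by both the trivial and the partition inequalities.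

Two facts are known: $\operatorname{SNDP}(G,r)=\operatorname{CPP}(G,r)$ for every graph when $|T|\le1$, and $\operatorname{CPP}(G,r)$ is integral when $G$ is series-parallel and $|T|\le2$. We shall not use them. The conjecture is true; we shall prove the following.

**Theorem 1.** Let $G=(V,E)$ be a (multi)graph and $r\in\{1,2\}^V$ with $|T|\le2$. Then every extreme point of $\operatorname{CPP}(G,r)$ is integral, and $\operatorname{SNDP}(G,r)=\operatorname{CPP}(G,r)$.

From textbooks we use three things. Menger's theorem (edge version): the maximum number of edge-disjoint $s$–$t$ paths equals the minimum number of edges in a cut separating $s$ from $t$. Next, a point $x$ of a polyhedron in $\mathbb R^E$ is an extreme point if and only if the left-hand sides of the constraints tight at $x$ have rank $|E|$; and if an extreme point is a convex combination, with positive coefficients, of points of the polyhedron, then all these points equal it. Finally, a polytope is the convex hull of its extreme points.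

## The 0/1 points of $\operatorname{CPP}$

**Lemma 1.** For $|T|\le2$, the 0/1 vectors in $\operatorname{CPP}(G,r)$ are exactly the vectors $\chi^F$ with $F$ survivable. Hence $\operatorname{SNDP}(G,r)\subseteq\operatorname{CPP}(G,r)$, with equality if and only if $\operatorname{CPP}(G,r)$ is integral.

*Proof.* Let $\chi^F\in\operatorname{CPP}(G,r)$. By the cut inequalities, every cut contains an edge of $F$, and every cut separating two terminals contains two. By Menger's theorem $F$ is survivable.

Conversely, let $F$ be survivable and let $P$ have $p\ge2$ parts. Contract each part to a vertex and drop the edges inside parts. The resulting multigraph $F/P$ is connected, has $p$ vertices and edge set $F\cap\delta(P)$, so $|F\cap\delta(P)|\ge p-1$. Suppose $T=\{s,t\}$, $P$ separates $s$ from $t$, and $|F\cap\delta(P)|=p-1$. Then $F/P$ is a tree, so some single edge of it separates the $s$-part from the $t$-part. This edge lies on every $s$–$t$ path in $F$, contradicting the two edge-disjoint paths. So $|F\cap\delta(P)|\ge p$.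

The inclusion follows. If $\operatorname{CPP}$ is integral, its extreme points are 0/1 vectors, hence vectors $\chi^F$ with $F$ survivable, and equality follows. If equality holds, then $\operatorname{CPP}$ is a convex hull of 0/1 vectors and so is integral. $\square$

## Two and three vertices by hand

Two vertices $s,t$, both terminals, joined by any number of parallel edges: $\operatorname{CPP}$ is $0\le x\le1$, $x(E)\ge2$. The argument of the opening example shows that it is integral. The same holds for $x(E)\ge1$ when $|T|\le1$.

Three vertices $s,v,t$ with $T=\{s,t\}$ and arbitrary numbers of parallel edges: let $\alpha,\beta,\gamma$ be the total $x$-values on the edges between $s,t$, between $s,v$, and between $v,t$. There are four partition inequalities: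
$$\alpha+\beta\ge2,\qquad \alpha+\beta+\gamma\ge3,\qquad \alpha+\gamma\ge2,\qquad \beta+\gamma\ge1. \tag{2}$$
As a matrix in $(\alpha,\beta,\gamma)$, the first three rows, in the order printed, are $110$, $111$, $101$. In each column the ones are consecutive. Such matrices are totally unimodular (Lemma 2 below), which gives integrality. But the fourth row $011$ spoils this: the rows $110$, $101$, $011$ have determinant $-2$. Their solution for right-hand sides $2,2,1$ is $\alpha=\frac32$, $\beta=\gamma=\frac12$, the pattern of the point $y$ from the beginning.

How do we survive the fourth row? Let $x$ be an extreme point. If $\beta+\gamma>1$, the fourth row is not tight, and the consecutive-ones structure makes $x$ integral. If $\beta+\gamma=1$, the second inequality gives $\alpha\ge2$. So the values between $s$ and $t$ form a point of an integral polytope (sum at least 2), and the remaining values form a point of another (sum at least 1). Write both as convex combinations of 0/1 points. Two edges between $s$ and $t$ together with one edge at $v$ form a survivable set, so $x$ is a convex combination of survivable vectors, and being extreme it is one of them.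

Two mechanisms were at work: *splitting* $x$ along a tight partition, and a *consecutive-ones matrix* when there is nothing to split. The general proof runs on both.

## Where splitting breaks

A sensible plan is to split at every tight partition and use induction on $|V|$. We need contraction.

**Definition (restriction and contraction).** For $A\subseteq V$, $E[A]$ is the set of edges with both ends in $A$, and $G[A]=(A,E[A])$. For $\emptyset\ne X\subseteq V$, $G/X$ arises by contracting $X$ to one vertex and deleting the edges of $E[X]$. Its edge set is $E\setminus E[X]$.

Partitions of $V(G/X)$ correspond to the partitions of $V$ having $X$ inside one part, with the same edge set $\delta(\cdot)$; we pass from the former to the latter by *lifting*. In the opening example $G/\{s,v\}$ has two vertices joined by the three edges $e_1,e_2,g$.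

The plan: let $P$ be tight and let $V_i$ be a part with $|V_i|\ge2$. Restrict $x$ to $E[V_i]$ and to $E(G/V_i)$, write both restrictions as convex combinations of feasible sets $F_j$ and $H_l$ by induction, and glue: $F_j\cup H_l$ should be survivable. This can fail when $V_i$ contains exactly one of the two terminals. Take vertices $s,v,t$ and edges $f=sv$, $e_1,e_2$ between $s,t$, and $g_1,g_2$ between $v,t$. Put
$$x(f)=1,\qquad x(e_1)=x(e_2)=x(g_1)=x(g_2)=\tfrac12 .$$
Here $\alpha=\beta=\gamma=1$, so all of (2) holds, and the partition $(\{s,v\},\{t\})$ is tight. Split at the part $\{s,v\}$. Inside it we have $F=\{f\}$. In $G/\{s,v\}$ there are four parallel edges of value $\frac12$, and induction may well hand us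
$$\tfrac12\chi^{\{e_1,e_2\}}+\tfrac12\chi^{\{g_1,g_2\}} .$$
Gluing produces $\{f,g_1,g_2\}$, in which $s$ has degree 1: not survivable. The combination $\frac12\chi^{\{e_1,g_1\}}+\frac12\chi^{\{e_2,g_2\}}$ would have worked, but the induction hypothesis gives no control over which combination we receive. The two paths leave the contracted vertex from two places in $\{s,v\}$, and a merely connected set inside need not carry two edge-disjoint paths from $s$ to those places.

There is a warning for parts without terminals too. Take $V_3=\{a,b\}$, the partition $(\{s\},\{t\},V_3)$, two parallel edges from $s$ to $a$ and two from $b$ to $t$, and $F=\{ab\}$. The set $H$ of the four outer edges is survivable in $G/V_3$, but in $F\cup H$ the edge $ab$ is a bridge between $s$ and $t$. However, $H$ has four edges in $\delta(P)$, and $R(P)=3$. We shall see that tightness of $P$ excludes such an $H$.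

So the way forward is this. Split only where gluing works: at the part containing both terminals, and at parts containing no terminal. If no such split is available, every tight partition consists of one part around $s$, one part around $t$, and singletons. These partitions are coded by pairs of sets, pairs form a lattice, and a chain in it gives a consecutive-ones matrix.

## Splitting at a part with no terminal or with both

We prove Theorem 1 by induction on $|V|$. If $|V|=1$ then $E=\emptyset$, there are no partition inequalities, and $\operatorname{CPP}=\mathbb R^0$ is a single integral point. If $|V|\ge 2$ and $E=\emptyset$, any partition inequality reads $0\ge R(P)\ge1$, so $\operatorname{CPP}=\emptyset$. Let $n=|V|\ge2$, let the theorem hold for graphs with fewer vertices, and let $x$ be an extreme point of $\operatorname{CPP}(G,r)$. When $|T|=2$ write $T=\{s,t\}$.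

**Step 1 (splitting).** The aim is to dispose of all tight partitions at which gluing is possible.

**Claim 1.** Suppose one of the following holds:

* (a) $P=(V_1,\dots,V_p)$ is tight, $R(P)=p-1$, and $|V_i|\ge2$ for some $i$, where, if $|T|=2$, $V_i$ is the part containing both terminals;
* (b) $|T|=2$, $P=(V_1,\dots,V_p)$ is tight, $s\in V_1$, $t\in V_2$, and $|V_i|\ge2$ for some $i\ge3$.

Then $x$ is integral.

*Setup for both cases.* As $p\ge2$, we have $2\le|V_i|<n$. So $G[V_i]$ and $G/V_i$, which has $n-|V_i|+1$ vertices, are both smaller than $G$. The set $E$ is the disjoint union of $E[V_i]$ and $E(G/V_i)$; let $x'$ and $x''$ be the restrictions of $x$ to these two sets. For a partition $U$ of $V_i$ into $q\ge2$ parts, let $P'$ be $P$ with $V_i$ replaced by the parts of $U$. It has $p-1+q$ parts, and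
$$x(\delta(P'))=x(\delta(P))+x'(\delta(U)), \tag{3}$$
where $\delta(U)$ is taken in $G[V_i]$.

*Case (a).* Give $G[V_i]$ the terminals $T\cap V_i$, and give all vertices of $G/V_i$ type 1.

First, $x'\in\operatorname{CPP}(G[V_i])$. Put $\sigma=1$ if $U$ separates two terminals and $\sigma=0$ otherwise. If $|T|=2$, both terminals lie in $V_i$, so $P'$ separates them exactly when $U$ does, and $R(P')=(p-1+q)-1+\sigma$. If $|T|\le1$ the same formula holds with $\sigma=0$. Now (1) for $P'$, (3), and $x(\delta(P))=p-1$ give
$$x'(\delta(U))\ \ge\ (p-1+q)-1+\sigma-(p-1)\ =\ q-1+\sigma,$$
which is the partition inequality of $U$ in $G[V_i]$.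

Second, $x''\in\operatorname{CPP}(G/V_i)$: a partition of $V(G/V_i)$ into $q$ parts lifts to a partition of $V$ into $q$ parts with the same $\delta(\cdot)$, and (1) gives at least $q-1$ there.

By induction
$$x'=\sum_j\lambda_j\chi^{F_j},\qquad x''=\sum_l\mu_l\chi^{H_l}, \tag{4}$$
convex combinations with positive coefficients of survivable sets of the respective graphs. Since $\sum_j\lambda_j=\sum_l\mu_l=1$ and the two edge sets are disjoint,
$$x=\sum_{j,l}\lambda_j\mu_l\,\chi^{F_j\cup H_l}. \tag{5}$$
Each $F_j\cup H_l$ is survivable in $G$. It is connected, because $H_l$ connects $G/V_i$ and $F_j$ connects $V_i$. If $|T|=2$, both terminals lie in $V_i$, and $F_j$ already contains two edge-disjoint $s$–$t$ paths. By Lemma 1 all vectors on the right of (5) lie in $\operatorname{CPP}(G,r)$, so the extreme point $x$ equals one of them and is integral.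

*Case (b).* Use no terminals in $G[V_i]$ and the terminals $s,t$ in $G/V_i$; since $i\ge3$, neither lies in $V_i$, and the contracted vertex $v_i$ has type 1.

For a partition $U$ of $V_i$ into $q\ge2$ parts, $P'$ separates $s$ from $t$, so $R(P')=p-1+q$. With (3) and $x(\delta(P))=p$ we get $x'(\delta(U))\ge(p-1+q)-p=q-1$. So $x'\in\operatorname{CPP}(G[V_i])$. Lifting a partition of $V(G/V_i)$ preserves whether $s,t$ are separated, so $x''\in\operatorname{CPP}(G/V_i)$. By induction we again have (4), now with all $(V_i,F_j)$ connected and all $H_l$ survivable in $G/V_i$, with positive coefficients. Again (5) holds. As in (a), it suffices to show that each $F\cup H$ with $F=F_j$, $H=H_l$ is survivable in $G$. It is connected, as before. It remains to find the two paths.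

*Tightness passes to $H$.* The partition $P$ induces a partition of $V(G/V_i)$ into $p$ parts separating $s$ from $t$, with $\{v_i\}$ as a part. By Lemma 1 in $G/V_i$, $|H_l\cap\delta(P)|\ge p$ for every $l$. But $\sum_l\mu_l|H_l\cap\delta(P)|=x(\delta(P))=p$ and all $\mu_l>0$. So $|H\cap\delta(P)|=p$.

*$H/P$ has no two edge-disjoint cycles.* The multigraph $H/P$ is connected with $p$ vertices and $p$ edges. If it had two edge-disjoint cycles, deleting one edge from each would leave it connected with $p-2$ edges on $p$ vertices, which is impossible.

*At most one path meets $v_i$.* Let $Q_1,Q_2$ be edge-disjoint $s$–$t$ paths in $H\subseteq E(G/V_i)$, and suppose both pass through $v_i$. In $H/P$ they become edge-disjoint trails (walks without repeated edges) from the vertex $V_1$ to the vertex $V_2$, both through the vertex $V_i$, which is different from $V_1$ and $V_2$. Cut both at $V_i$. The two initial pieces are edge-disjoint trails between the distinct vertices $V_1$ and $V_i$, so each contains a $V_1$–$V_i$ path, and the union of two edge-disjoint paths with the same distinct ends contains a cycle (possibly two parallel edges). In the same way the two final pieces, from $V_i$ to $V_2$, contain a cycle in their union.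 These two cycles are edge-disjoint, a contradiction.

*Rerouting.* So at most one of $Q_1,Q_2$ passes through $v_i$. If neither does, both are paths in $G$. If one does, it passes through $v_i$ once; in $G$ it enters $V_i$ at some $a$ and leaves from some $b$. Insert an $a$–$b$ path of the connected graph $(V_i,F)$ (trivial if $a=b$). Its edges lie in $F\subseteq E[V_i]$, so they are on neither $Q_1$ nor $Q_2$. We obtain two edge-disjoint $s$–$t$ paths in $F\cup H$. This proves Claim 1. $\square$

## The lattice of pairs $(A,B)$

From now on neither (a) nor (b) occurs.

**Step 2 (uncrossing).** The aim is to show that the tight partition rows are spanned, together with unit vectors, by the rows of a chain.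

*If $|T|\le1$*, a tight partition with a part of size at least 2 would give (a). So the partition into singletons is the only possible tight one, and nothing needs to be uncrossed.

*If $|T|=2$*, a tight partition with $s,t$ in one part would give (a), since that part has at least two vertices. So every tight partition separates $s$ from $t$, and since (b) does not occur, all its parts other than those of $s$ and $t$ are singletons. Hence it has the form
$$P(A,B):\ \text{parts }A,\ B,\text{ and all vertices of }V\setminus(A\cup B)\text{ as singletons},\quad s\in A,\ t\in B,\ A\cap B=\emptyset.$$
Let $\mathcal D$ be the set of all such pairs $(A,B)$. Since $P(A,B)$ has $n-|A|-|B|+2$ parts, its inequality is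
$$\rho_{A,B}\cdot x\ \ge\ n-|A|-|B|+2,\qquad \rho_{A,B}=\chi^{\delta(P(A,B))}=\mathbf 1-\chi^{E[A]}-\chi^{E[B]}. \tag{6}$$

How should pairs be uncrossed? Taking intersections in both coordinates and unions in both coordinates does not work: for $({\{s,a\}},\{t\})$ and $(\{s\},\{t,a\})$ the unions $\{s,a\}$ and $\{t,a\}$ overlap. With two sets we can instead let one grow while the other shrinks. Order $\mathcal D$ by
$$(A,B)\le(A',B')\iff A\subseteq A'\text{ and }B\supseteq B',$$
and put
$$(A,B)\wedge(A',B')=(A\cap A',\,B\cup B'),\qquad (A,B)\vee(A',B')=(A\cup A',\,B\cap B').$$
Both pairs lie in $\mathcal D$: a vertex of $A\cap A'$ is neither in $B$ nor in $B'$, a vertex of $B\cap B'$ is neither in $A$ nor in $A'$, and $s,t$ lie in the right sets. They are the greatest lower bound and the least upper bound.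

For instance, on $V=\{s,v,t\}$ we get $(\{s\},\{t,v\})<(\{s\},\{t\})<(\{s,v\},\{t\})$, and the three rows are the first three rows of (2), in that order. On $V=\{s,a,b,t\}$, the pairs $(\{s,a\},\{t\})$ and $(\{s,b\},\{t\})$ are incomparable, with meet $(\{s\},\{t\})$ and join $(\{s,a,b\},\{t\})$.

*The basic inequality.* For all $X,X'\in\mathcal D$, componentwise,
$$\rho_X+\rho_{X'}\ \ge\ \rho_{X\wedge X'}+\rho_{X\vee X'}. \tag{7}$$
Indeed $\chi^{E[A]}+\chi^{E[A']}\le\chi^{E[A\cup A']}+\chi^{E[A\cap A']}$: an edge in $E[A]$ or $E[A']$ lies in $E[A\cup A']$, and an edge in both lies in $E[A\cap A']$ as well. The same holds for $B,B'$. Subtract these from $2\cdot\mathbf 1$. In the four-vertex instance, the two sides of (7) differ exactly on the edges between $a$ and $b$.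

*Consequences of tightness.* By $|A|+|A'|=|A\cap A'|+|A\cup A'|$, and likewise for $B$, the right-hand sides of (6) have the same sum for $X,X'$ as for $X\wedge X',X\vee X'$; call it $\Sigma$. If $X,X'$ are tight, then by (7), $x\ge0$ and (6),
$$\Sigma=(\rho_X+\rho_{X'})\cdot x\ \ge\ (\rho_{X\wedge X'}+\rho_{X\vee X'})\cdot x\ \ge\ \Sigma .$$
So equality holds throughout. Therefore $X\wedge X'$ and $X\vee X'$ are tight. Moreover, the nonnegative vector $\rho_X+\rho_{X'}-\rho_{X\wedge X'}-\rho_{X\vee X'}$ has scalar product 0 with $x\ge0$, so
$$\text{the two sides of (7) differ only in coordinates } e\text{ with }x(e)=0. \tag{8}$$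

Let $\mathcal T\subseteq\mathcal D$ be the set of tight pairs, $E_0=\{e:x(e)\in\{0,1\}\}$, $\mathcal C$ an inclusion-wise maximal chain in $\mathcal T$, and
$$L=\operatorname{span}\big(\{\rho_X:X\in\mathcal C\}\cup\{\chi^{\{e\}}:e\in E_0\}\big).$$

**Claim 2.** $\rho_X\in L$ for all $X\in\mathcal T$.

*Proof.* Suppose not. Among all $X\in\mathcal T$ with $\rho_X\notin L$ choose one that is incomparable to as few members of $\mathcal C$ as possible. If $X$ were comparable to all members of $\mathcal C$, maximality would give $X\in\mathcal C$ and $\rho_X\in L$. So some $C\in\mathcal C$ is incomparable to $X$.

We check that $X\wedge C$ and $X\vee C$, which are tight, are incomparable to fewer members of $\mathcal C$ than $X$ is. Let $D\in\mathcal C$ be comparable to $X$. As $\mathcal C$ is a chain, $D$ is comparable to $C$. If $D\le X$, then $D\le C$, because $C\le D\le X$ would make $C$ comparable to $X$. So $D\le X\wedge C\le X\vee C$. If $D\ge X$, then likewise $D\ge C$, because $X\le D\le C$ is excluded; so $D\ge X\vee C\ge X\wedge C$. Thus every member of $\mathcal C$ comparable to $X$ is comparable to both new pairs. In addition $C$ is comparable to both, but not to $X$.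

By the choice of $X$, $\rho_{X\wedge C}$ and $\rho_{X\vee C}$ lie in $L$. Also $\rho_C\in L$. By (8), $\rho_X$ equals $\rho_{X\wedge C}+\rho_{X\vee C}-\rho_C$ plus a combination of vectors $\chi^{\{e\}}$ with $x(e)=0$, and these are in $L$. So $\rho_X\in L$, a contradiction. $\square$

## Chains give consecutive ones

**Lemma 2.** Let $M$ be a 0/1 matrix in which the ones of every column are in consecutive rows. Every square matrix whose rows are distinct rows of $M$ and unit vectors has determinant $0$, $1$ or $-1$.

*Proof.* Expand along the unit rows. Each expansion removes one row and one column and changes the determinant by a factor $\pm1$ (or the remaining row is zero and the determinant is 0). What is left is a square submatrix of $M$, and, with its rows in the order of $M$, it still has consecutive ones in each column. Let its rows be $m_1,\dots,m_h$. Replace $m_i$ by $m_i-m_{i+1}$ for $i=1,\dots,h-1$; the determinant does not change. A column whose ones were in rows $a,\dots,b$ now has $+1$ in row $b$, $-1$ in row $a-1$ if $a\ge2$, and zeros elsewhere. So each column has at most one $+1$ and at most one $-1$, and no other nonzero entries. Square matrices of this kind have determinant $0,\pm1$, by induction on the size: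 if a column is zero, the determinant is 0; if a column has exactly one nonzero entry, expand along it; otherwise every column sums to 0, the rows are dependent, and the determinant is 0. $\square$

**Step 3 (integrality).** The aim is to read off $x$ from a totally unimodular system. As $x$ is extreme, the rows of its tight constraints have rank $|E|$. These rows are, up to sign, the vectors $\chi^{\{e\}}$ with $e\in E_0$ and the rows of tight partitions. By Step 2 they all lie in $L$. So $L=\mathbb R^E$, and $x$ is the unique solution of
$$\rho_X\cdot x=\text{(integer right-hand side)}\quad(X\in\mathcal C),\qquad x(e)\in\{0,1\}\text{ as prescribed}\quad(e\in E_0).$$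
For $|T|\le1$, read this with $\mathcal C$ replaced by at most the single row $\mathbf 1$ of the singleton partition, which trivially has consecutive ones in each column.

For $|T|=2$ write $\mathcal C=\{(A_1,B_1)<\dots<(A_m,B_m)\}$. An edge $e$ lies in $\delta(P(A_i,B_i))$ if and only if $e\notin E[A_i]$ and $e\notin E[B_i]$. Since the $A_i$ increase, $\{i:e\in E[A_i]\}$ is a final segment of $\{1,\dots,m\}$. Since the $B_i$ decrease, $\{i:e\in E[B_i]\}$ is an initial segment. Removing an initial and a final segment leaves consecutive indices. So in the matrix with rows $\rho_{A_1,B_1},\dots,\rho_{A_m,B_m}$ the ones of each column are consecutive.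

Choose $|E|$ linearly independent rows of the system. By Lemma 2 their determinant is $\pm1$. The right-hand side is integral, so by Cramer's rule $x$ is integral. Lemma 1 gives $\operatorname{SNDP}(G,r)=\operatorname{CPP}(G,r)$. This completes the proof of Theorem 1, and the case $|T|=2$ is the conjecture. $\blacksquare$

## Connectivity $k$ between the two terminals

**Theorem 2.** Let $G=(V,E)$ be a multigraph, $s\ne t$ in $V$, $k\ge1$. The convex hull of the incidence vectors of edge sets $F$ such that $(V,F)$ is connected and contains $k$ edge-disjoint $s$–$t$ paths is
$$\{x:\ 0\le x\le1,\ x(\delta(P))\ge p-1\text{ if }s,t\text{ are in one part of }P,\ \ x(\delta(P))\ge p+k-2\text{ otherwise}\},$$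
with $P$ ranging over all partitions of $V$ into $p\ge2$ parts.

In Theorem 1, two edge-disjoint cycles were ruled out by counting edges. For general $k$ we count with the number $\nu(D)=|E(D)|-|V(D)|+1$ of a connected multigraph $D$. A tree has $\nu=0$; a cycle has $\nu=1$. Three facts are needed.

(i) *If $C\subseteq D$ are connected, then $\nu(D)\ge\nu(C)$.* Since $D$ is connected, we can add the vertices of $D$ outside $C$ one at a time, each with its own new edge to what is already there. This does not change $\nu$, and the leftover edges only increase it.

(ii) *Let $C$ be connected and let $Q$ be a trail with at least one edge, edge-disjoint from $C$ and starting in $V(C)$. Then $\nu(C\cup Q)\ge\nu(C)$; if $Q$ also ends in $V(C)$, then $\nu(C\cup Q)\ge\nu(C)+1$.* The trail makes $|E(Q)|+1$ visits to vertices, and the first is in $C$. So it adds at most $|E(Q)|$ vertices, and at most $|E(Q)|-1$ if the last visit is in $C$ too, while it adds exactly $|E(Q)|$ edges.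

(iii) *If a connected $D$ contains $k$ edge-disjoint $a$–$b$ trails, $a\ne b$, then $\nu(D)\ge k-1$. If $h\ge2$ of these trails pass through a vertex $c\ne a,b$, then $\nu(D)\ge k$.* For the first part, start with the single vertex $a$, where $\nu=0$, and add the trails one by one. The first contributes at least 0, and each later one starts and ends in the current graph and contributes at least 1, by (ii). Then use (i). For the second part, cut each of the $h$ trails at a visit to $c$ and add pieces in this order. The $h$ pieces from $a$ to $c$ contribute at least $h-1$. The $h$ pieces from $c$ to $b$ contribute at least $h-1$, as all of them start in the current graph and all but the first surely end in it. The other $k-h$ trails contribute at least $k-h$. The total is at least $k+h-2\ge k$; then use (i).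

*Proof of Theorem 2.* Call $F$ *feasible* if it is as in the theorem, and put $R_k(P)=p-1$ if $s,t$ are in one part of $P$, and $R_k(P)=p+k-2$ otherwise.

*The 0/1 points.* The 0/1 vectors satisfying all inequalities are exactly the $\chi^F$ with $F$ feasible. If all inequalities hold, the case $p=2$ says that cuts separating $s,t$ contain at least $k$ edges of $F$ and other cuts at least one, and Menger's theorem gives feasibility. Conversely, let $F$ be feasible. Then $F/P$ is connected, so $|F\cap\delta(P)|\ge p-1$. If $P$ separates $s,t$, the $k$ paths become $k$ edge-disjoint trails between two distinct vertices of $F/P$, so $\nu(F/P)\ge k-1$ by (iii), that is, $|F\cap\delta(P)|\ge p+k-2$. As in Lemma 1, it remains to prove that the polytope is integral.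

We use induction on $n=|V|\ge2$. Let $x$ be an extreme point.

*Splitting, case (a):* $P$ is tight with $s,t$ in one part $V_i$, so $|V_i|\ge2$ and $x(\delta(P))=p-1$. With $x',x'',U,P'$ as in Step 1, let $\sigma=k-1$ if $U$ separates $s,t$ and $\sigma=0$ otherwise. Then $R_k(P')=(p-1+q)-1+\sigma$, so (3) gives $x'(\delta(U))\ge q-1+\sigma$, which is the inequality of $U$ in $G[V_i]$ with the pair $s,t$. Lifting gives $x''(\delta(\cdot))\ge q-1$ for partitions of $V(G/V_i)$ into $q$ parts. By induction $x'$ is a convex combination of feasible sets $F_j$ of $G[V_i]$. By Theorem 1 with $|T|\le1$, $x''$ is a convex combination of connected spanning sets $H_l$ of $G/V_i$. Then (5) holds, each $F_j\cup H_l$ is connected, and the $k$ edge-disjoint paths lie in $F_j$. So $x$ is integral.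

*Splitting, case (b):* $P$ is tight, $s\in V_1$, $t\in V_2$, $|V_i|\ge2$ for some $i\ge3$. From $x(\delta(P))=p+k-2$, $x(\delta(P'))\ge(p-1+q)+k-2$ and (3) we get $x'(\delta(U))\ge q-1$. Lifting shows that $x''$ satisfies the inequalities of the theorem for $G/V_i$ and $s,t$. So, by Theorem 1 with no terminals and by induction, (4) holds with positive coefficients, $(V_i,F_j)$ connected and $H_l$ feasible in $G/V_i$; and (5) holds. Let $F=F_j$, $H=H_l$. Validity of the inequalities in $G/V_i$ gives $|H_l\cap\delta(P)|\ge p+k-2$ for all $l$, and the weighted average is $x(\delta(P))=p+k-2$. So $|H\cap\delta(P)|=p+k-2$, and $\nu(H/P)=k-1$. Take $k$ edge-disjoint $s$–$t$ paths in $H$. In $H/P$ they are edge-disjoint trails from $V_1$ to $V_2$. If two of the paths passed through $v_i$, at least two trails would pass through the vertex $V_i\ne V_1,V_2$, and (iii) would give $\nu(H/P)\ge k$. So at most one path passes through $v_i$, and we reroute it through $(V_i,F)$ as in Step 1. Thus $F\cup H$, which is connected, is feasible, and $x$ is integral by extremality.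

*Uncrossing and integrality.* If neither case occurs, a tight partition cannot have $s,t$ in one part, and all its parts except those of $s$ and $t$ are singletons. So it is some $P(A,B)$ with $(A,B)\in\mathcal D$, and its inequality is $\rho_{A,B}\cdot x\ge n-|A|-|B|+k$. The vectors $\rho_{A,B}$ are as before, so (7) holds. The right-hand sides again have the same sum for $X,X'$ as for $X\wedge X',X\vee X'$, so (8) and Claim 2 follow word for word. Step 3 used only the vectors $\rho_X$ of a chain and the integrality of the right-hand sides, so $x$ is integral. $\blacksquare$

## Lower and upper bounds on the edges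

**Corollary 3.** For integral $0\le l\le u$, the polytope $\Pi(l,u)$ defined by $l\le x\le u$ and the partition inequalities of Theorem 1 ($|T|\le2$) or of Theorem 2 is integral. The polyhedron defined by $x\ge0$ and these partition inequalities is also integral.

*Proof.* This is where parallel edges pay off. Replace each edge $e$ by $u_e$ parallel copies to get $G^u$ on the same vertex set. Let $\pi$ be the linear map that sums over the copies of each edge. The polytope of Theorem 1 or 2 for $G^u$ is integral. Let $\Phi$ be its face in which the first $l_e$ copies of each $e$ have value 1.

We claim $\pi(\Phi)=\Pi(l,u)$. Partition inequalities for $z$ in $G^u$ and for $\pi(z)$ in $G$ are the same, since the values on $\delta(P)$ agree. If $z\in\Phi$, then $l_e\le\pi(z)(e)\le u_e$, so $\pi(z)\in\Pi(l,u)$. Conversely, given $x\in\Pi(l,u)$, set the first $l_e$ copies to 1 and distribute $x(e)-l_e\in[0,u_e-l_e]$ over the other $u_e-l_e$ copies with values in $[0,1]$; this gives a point of $\Phi$ with image $x$.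

The face $\Phi$ is the convex hull of integral points, hence so is $\pi(\Phi)$, because $\pi$ maps integral vectors to integral vectors. So the extreme points of $\Pi(l,u)$ are integral.

Let $y$ be an extreme point of the polyhedron given by $x\ge0$ and the partition inequalities, and let $u_e=\lceil y(e)\rceil+1$. Then $y\in\Pi(0,u)$, and $\Pi(0,u)$ is contained in the polyhedron, so $y$ is an extreme point of $\Pi(0,u)$ and hence integral. $\blacksquare$

## Three terminals on $K_4$

**Theorem 4.** For an integer $m\ge0$, the equality $\operatorname{SNDP}(G,r)=\operatorname{CPP}(G,r)$ holds for all $(G,r)$ with $|T|=m$ if and only if $m\le2$. For every $m\ge3$ there is a simple counterexample; for $m=3$ one may take $G=K_4$.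

*Proof.* "If" is Theorem 1.

**Step 1 ($m=3$).** We exhibit a point of $\operatorname{CPP}$ outside $\operatorname{SNDP}$. Let $K_4$ have vertices $v_0,t_1,t_2,t_3$, let $T=\{t_1,t_2,t_3\}$, and put $x(v_0t_i)=1$, $x(t_it_j)=\frac12$. The total is $3+\frac32=\frac92$. The fourteen partitions with $p\ge2$ are of the following types, and all their inequalities hold:

* four singletons: $\frac92\ge4$;
* $\{v_0,t_i\}$ and two singletons: $\frac92-1=\frac72\ge3$;
* $\{t_i,t_j\}$ and two singletons: $\frac92-\frac12=4\ge3$;
* the cuts: $x(\delta(t_i))=1+\frac12+\frac12=2\ge2$, $x(\delta(v_0))=3\ge1$, and $x(\delta(\{v_0,t_i\}))=1+1+\frac12+\frac12=3\ge2$.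

So $x\in\operatorname{CPP}$. Suppose $x$ were a convex combination, with positive coefficients, of vectors $\chi^F$ with $F$ survivable. Every such $F$ contains all three edges $v_0t_i$, since these have value 1. The average number of edges of the triangle $t_1t_2t_3$ in $F$ is $\frac32$, so some $F$ contains at most one of them. Then some $t_i$ is on no triangle edge of $F$ and has degree 1 in $F$. It cannot have two edge-disjoint paths to another terminal, a contradiction. So $x\notin\operatorname{SNDP}$.

**Step 2 ($m\ge4$).** We add terminals without disturbing the example. For $j=4,\dots,m$ attach to this $K_4$ a triangle $t_1t_jw_j$ with new vertices $t_j$ (a terminal) and $w_j$ (of type 1), and put $x=1$ on its edges. The graph is simple. Let $B_1,B_2,\dots$ be its blocks: the $K_4$ and the triangles. All contain $t_1$, and every edge lies in exactly one of them. Let $P$ be a partition of $V$ into $p\ge2$ parts, inducing on $B_j$ a partition $P_j$ with $p_j$ parts.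

On each block the partition inequalities with terminals $T\cap B_j$ hold: for the $K_4$ by Step 1, for a triangle, which has two terminals, because its full edge set is survivable (Lemma 1). So the value of $x$ on the edges of $B_j$ in $\delta(P)$ is at least $p_j-1$, and at least $p_j$ if $P_j$ separates two terminals of $B_j$. (If $p_j=1$ the bound is $0$.)

Each part of $P$ not containing $t_1$ meets some block in a nonempty set, which is a part of $P_j$ not containing $t_1$, and distinct parts of $P$ yield distinct such traces. Since $P_j$ has $p_j-1$ parts without $t_1$, we get $p-1\le\sum_j(p_j-1)$. If $P$ separates two terminals, at least one of them is not in the part of $t_1$; it lies in a block together with the terminal $t_1$, so it is separated from $t_1$ inside this block. Writing $[\cdot]$ for 1 if the statement is true and 0 if not,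
$$x(\delta(P))\ \ge\ \sum_j(p_j-1)+[P\text{ separates terminals}]\ \ge\ p-1+[P\text{ separates terminals}]\ =\ R(P).$$
So $x\in\operatorname{CPP}$.

Finally, let $F$ be survivable. A path between two vertices of the $K_4$ that left the $K_4$ would have to leave and return through $t_1$; so it stays in the $K_4$. Hence each of $t_1,t_2,t_3$ has degree at least 2 in $F\cap E(K_4)$. If $x$ were a convex combination of survivable vectors, every $F$ in it would contain all $v_0t_i$, some $F$ would contain at most one edge of $t_1t_2t_3$, and some $t_i$ with $i\le3$ would have degree 1 in $F\cap E(K_4)$, a contradiction. So $x\notin\operatorname{SNDP}$. $\blacksquare$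

It is instructive to see which structure has gone. At the point on $K_4$ the only tight partitions are the three cuts $\delta(t_1),\delta(t_2),\delta(t_3)$. In the coordinates $t_1t_2,\ t_1t_3,\ t_2t_3$ their rows are $110$, $101$, $011$, with determinant $-2$. Together with the three equations $x(v_0t_i)=1$ they have rank 6, so this half-integral point is an extreme point of $\operatorname{CPP}$. It is the same $3\times3$ matrix that threatened us on three vertices. There, with two terminals, its half-integral solution violated $\alpha+\beta+\gamma\ge3$; here every partition inequality holds.
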